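\title{A continuous reduction of commensurability to isomorphism for finitely generated groups}

\begin{abstract}
On the space of marked finitely generated groups, abstract commensurability is Borel reducible to isomorphism. We show that there is a reduction that is continuous and injective and takes values in the $10$-generated groups; this disproves the conjecture that no continuous reduction exists. More generally, an equivalence relation on a second countable, locally compact, zero-dimensional metrizable space has an injective continuous reduction to isomorphism, or equivalently to commensurability, exactly when it is a countable union of closed graphs of injective partial functions. The proof describes commensurability by countably many homeomorphisms between compact sets, embeds the resulting partial action of a free group continuously into a shift, and codes the shift into isomorphism types of permutational wreath products.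
\end{abstract}

\section{Introduction}\label{sec:intro}

For $m\ge1$ let $F_m$ be the free group on $x_1,\dots,x_m$. An \emph{$m$-generated marked group} is a pair $(G,\bar s)$, where $\bar s=(s_1,\dots,s_m)$ is a tuple that generates the group $G$. We identify it with the kernel $N$ of the surjection $F_m\to G$, $x_i\mapsto s_i$. The set $\mathcal G_m$ of normal subgroups of $F_m$ is a closed subset of the Cantor space $2^{F_m}$, hence compact. Two marked groups are close when the same words, among a long finite list, are trivial in both. Thus a map $z\mapsto N_z$ from a topological space to $\mathcal G_m$ is continuous if and only if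
\begin{equation}\label{eq:cont}
\{z: v\in N_z\}\ \text{ is clopen for every } v\in F_m .
\end{equation}
The \emph{space of finitely generated groups} is the disjoint union $\mathcal G=\bigsqcup_{m\ge1}\mathcal G_m$, a Polish space. We consider two equivalence relations on $\mathcal G$, both of which forget the marking:
\begin{itemize}
\item $G\cong H$ if $G$ and $H$ are isomorphic as abstract groups;
\item $G\approx_C H$ if $G$ and $H$ are \emph{abstractly commensurable}, that is, there are finite-index subgroups $G_0\le G$ and $H_0\le H$ with $G_0\cong H_0$.
\end{itemize}

Let $E$ and $E'$ be equivalence relations on spaces $X$ and $X'$. A \emph{reduction} of $E$ to $E'$ is a map $\varphi:X\to X'$ with $x\,E\,y\iff\varphi(x)\,E'\,\varphi(y)$ for all $x,y\in X$. It assigns to each point of $X$ a complete invariant for $E$, namely an $E'$-class, and the regularity of $\varphi$ measures how explicit the assignment is. Both $\cong$ and $\approx_C$ are \emph{countable Borel} equivalence relations: they are Borel subsets of $\mathcal G\times\mathcal G$ and their classes are countable. By a theorem of Thomas and Velickovic, $\cong$ is \emph{universal} among such relations: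 every countable Borel equivalence relation on a Polish space has a Borel reduction to $\cong$. In particular there is a Borel map $\varphi:\mathcal G\to\mathcal G$ with $G\approx_C H\iff\varphi(G)\cong\varphi(H)$. Continuity would mean much more: $\varphi(G)$ is built from $G$ by a procedure in which each relation of $\varphi(G)$ is decided by finitely many relations of $G$. The problem that we treat, taken from \cite{talk}, is to prove or disprove the following conjecture.
\begin{quote}
\emph{There does not exist a continuous reduction of $\approx_C$ to $\cong$.}
\end{quote}
The conjecture is false.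

\begin{theorem}\label{thm:A}
There is an injective continuous map $\varphi:\mathcal G\to\mathcal G_{10}$ such that $G\approx_C H\iff\varphi(G)\cong\varphi(H)$ for all $G,H\in\mathcal G$.
\end{theorem}

The method uses only one property of $\approx_C$, and this property characterizes the relations that reduce injectively and continuously to $\cong$. Recall that a space is \emph{zero-dimensional} if its clopen sets form a base, and that a set $R\subseteq X\times X$ is the graph of an injective partial function if any two pairs $(x,y),(x',y')\in R$ satisfy $x=x'\iff y=y'$.

\begin{theorem}\label{thm:B}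
Let $X$ be a nonempty second countable, locally compact, zero-dimensional metrizable space, and let $E$ be an equivalence relation on $X$. The following are equivalent.
\begin{itemize}
\item[(i)] There is an injective continuous reduction of $E$ to $\cong$.
\item[(ii)] There is an injective continuous reduction of $E$ to $\approx_C$.
\item[(iii)] $E$ is a countable union of sets, each closed in $X\times X$ and each the graph of an injective partial function.
\end{itemize}
In particular $\cong$ and $\approx_C$ are continuously reducible to each other.
\end{theorem}

Section~\ref{sec:guess} explains what speaks for the conjecture and where the argument for it breaks down. The proof of Theorem~\ref{thm:A} has three steps. First, $\approx_C$ is generated by countably many homeomorphisms between compact subsets of $\mathcal G$ (Section~\ref{sec:data}). Second, these maps generate a partial action of a free group $\Gamma$, and we embed it continuously into a shift action of $\Gamma$ (Section~\ref{sec:shift}); this is the main step, because the compact domains are not open. Third, we code a point of the shift by a subgroup of a free group of rank two (Section~\ref{sec:schreier})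 and the conjugacy class of the subgroup by the isomorphism type of a wreath product (Section~\ref{sec:wreath}). For Theorem~\ref{thm:B} we also need to code the shift into $\approx_C$, which we do with groups that have no proper subgroup of finite index (Section~\ref{sec:higman}); the proof is completed in Section~\ref{sec:B}. Throughout, $\mathbb N=\{0,1,2,\dots\}$.

\section{Isomorphism is witnessed on open sets, commensurability is not}\label{sec:guess}

An isomorphism between two finitely generated groups is described by finitely many words and verified by finitely many relations. Hence the same words describe an isomorphism between nearby groups.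

\begin{lemma}\label{lem:marking}
Let $\lambda:F_k\to F_m$ and $\mu:F_m\to F_k$ be homomorphisms, and put
\begin{align*}
U&=\{N\in\mathcal G_m:\lambda\mu(x_i)\equiv x_i \pmod N \text{ for } i\le m\},\\
V&=\{N'\in\mathcal G_k:\mu\lambda(x_l)\equiv x_l \pmod{N'} \text{ for } l\le k\}.
\end{align*}
Then $U$ and $V$ are clopen and $N\mapsto\lambda^{-1}(N)$ is a homeomorphism $U\to V$. The relation $\cong$ is the union of the graphs of these countably many maps.
\end{lemma}

We call these maps \emph{changes of marking}.

\begin{proof}
The sets $U,V$ are defined by finitely many conditions of the form $v\in N$, so they are clopen. The map $N\mapsto\lambda^{-1}(N)$ is continuous by \eqref{eq:cont}, since $v\in\lambda^{-1}(N)\iff\lambda(v)\in N$. Let $N\in U$ and $N'=\lambda^{-1}(N)$. Then $\lambda\mu(v)\equiv v\pmod N$ for all $v\in F_m$, because both sides define homomorphisms $F_m\to F_m/N$ that agree on generators. Taking $v=\lambda(x_l)$ gives $\mu\lambda(x_l)\equiv x_l\pmod{N'}$, so $N'\in V$; and $\mu^{-1}(N')=(\lambda\mu)^{-1}(N)=N$. Exchanging the roles of $\lambda$ and $\mu$, we see that $N'\mapsto\mu^{-1}(N')$ is a continuous inverse $V\to U$. The homomorphism $F_k/N'\to F_m/N$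 induced by $\lambda$ is injective by the definition of $N'$ and surjective since $x_i\equiv\lambda(\mu(x_i))$; so $N\cong N'$. Conversely, given an isomorphism $\psi:F_k/N'\to F_m/N$, lift $\psi$ to $\lambda$ and $\psi^{-1}$ to $\mu$ by choosing words for the images of the generators. Then $N\in U$ and $\lambda^{-1}(N)=N'$.
\end{proof}

Two consequences bear on the conjecture. The first is that $\cong$ is an $F_\sigma$ set, a countable union of closed sets, and so is every relation that reduces to it continuously. This already separates Borel from continuous reducibility.

\begin{example}\label{ex:Fsigma}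
Let $A\subseteq2^{\mathbb N}$ be the set of sequences with infinitely many $1$'s. On $X=2^{\mathbb N}\times\{0,1\}$ let $E$ have the classes $\{(s,0),(s,1)\}$ for $s\in A$, and singletons otherwise. This is a countable Borel equivalence relation, so it has a Borel reduction to $\cong$. If it had a continuous one, $E$ would be $F_\sigma$, and so would $A=\{s:(s,0)\,E\,(s,1)\}$. But the complement of $A$ is countable and dense, so closed subsets of $A$ have empty interior, and $2^{\mathbb N}$ would be a countable union of nowhere dense sets, contradicting the Baire category theorem.
\end{example}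

This obstruction does not apply to $\approx_C$, which is $F_\sigma$ by Proposition~\ref{prop:data} below. The second consequence does distinguish the two relations. The \emph{saturation} of a set $U$ is the union of the classes that meet $U$. By Lemma~\ref{lem:marking} the $\cong$-saturation of an open set is open, being a union of images of open sets under homeomorphisms between open sets. For $\approx_C$ this fails.

\begin{example}\label{ex:gauss}
Let $G$ be the group of maps $\zeta\mapsto i^e\zeta+v$ of the Gaussian integers $\mathbb Z[i]$, marked by $\tau(\zeta)=\zeta+1$ and $\rho(\zeta)=i\zeta$. The translations form a subgroup $\mathbb Z[i]\cong\mathbb Z^2$ of index $4$, so $G\approx_C\mathbb Z^2$ and $G$ is finitely presented. The set $U\subseteq\mathcal G_2$ of marked groups that satisfy the finitely many defining relations is a clopen neighborhood of $G$, and it consists of the quotients of $G$. Every proper quotient is finite. Indeed, let $1\ne M\trianglelefteq G$. If $g\in M$ has rotation part $i^e\neq1$, then $g\tau g^{-1}\tau^{-1}\in M$ is translation by $i^e-1\ne0$. So in any case $M\cap\mathbb Z[i]$ is a nonzero subgroup invariant under multiplication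 by $i$, that is, a nonzero ideal, and it has finite index.

Now $\mathbb Z^2$ lies in the $\approx_C$-saturation of $U$, and with the standard markings $\mathbb Z\times\mathbb Z/n\to\mathbb Z^2$ in $\mathcal G_2$ as $n\to\infty$. The finite-index subgroups of $\mathbb Z\times\mathbb Z/n$ are infinite and do not contain $\mathbb Z^2$, whereas those of $G$ contain $\mathbb Z^2$. So $\mathbb Z\times\mathbb Z/n$ is commensurable to no group in $U$, and the saturation of $U$ is not open.
\end{example}

For any reduction $\varphi$ of $\approx_C$ to $\cong$, the $\approx_C$-saturation of $U$ is the preimage of the $\cong$-saturation of $\varphi(U)$. Hence no reduction is both continuous and open, and it is natural to guess that continuity alone is impossible. Let us see what a continuous reduction $\varphi$ must do in Example~\ref{ex:gauss}. Some change of marking $c$ sends $\varphi(\mathbb Z^2)$ to $\varphi(G)$. It is defined near $\varphi(\mathbb Z^2)$, so the groups $c(\varphi(\mathbb Z\times\mathbb Z/n))$ are defined for large $n$ and converge to $\varphi(G)$, although they do not belong to $\varphi(U)$. This is no contradiction: the target only has to contain, near $\varphi(G)$,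 additional points that serve as images of $\mathbb Z\times\mathbb Z/n$ under a map that is not defined there. Section~\ref{sec:shift} manufactures such points systematically.

\section{Commensurability through coset tables}\label{sec:data}

We want an analogue of Lemma~\ref{lem:marking} for the passage from a group to a subgroup of finite index. A homomorphism $\lambda:F_k\to F_m$ picks out the subgroup of $F_m/N$ generated by the words $\lambda(x_1),\dots,\lambda(x_k)$, and $\lambda^{-1}(N)$ is this subgroup as a marked group. To recover $N$ from $\lambda^{-1}(N)$ we record how the generators of $F_m$ act on coset representatives.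

A \emph{coset table} $d$ consists of integers $m,k,n\ge1$, a homomorphism $\lambda:F_k\to F_m$, words $r_1=1,r_2,\dots,r_n\in F_m$, permutations $\sigma_1,\dots,\sigma_m$ of $\{1,\dots,n\}$, and words $h_{ij}\in F_k$ for $i\le m$, $j\le n$. There are countably many coset tables. Put $\Lambda=\lambda(F_k)$, let $D_d$ be the set of $N\in\mathcal G_m$ such that
\begin{itemize}
\item[(a)] $x_ir_j\equiv r_{\sigma_i(j)}\lambda(h_{ij})\pmod N$ for all $i,j$,
\item[(b)] $r_i^{-1}r_j\notin\Lambda N$ for $i\neq j$,
\end{itemize}
and define $S_d:D_d\to\mathcal G_k$ by $S_d(N)=\lambda^{-1}(N)$, so that $F_k/S_d(N)\cong\Lambda N/N$. As the proof below shows, (a) makes the $r_j$ cover all left cosets of $\Lambda N$, and (b) says that they lie in distinct cosets. For $n=1$ condition (b) is void and $S_d$ is a change of marking, with $\mu(x_i)=h_{i1}$.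

\begin{example}\label{ex:cyclic}
The space $\mathcal G_1$ consists of the subgroups $\langle x^l\rangle$, $l\ge1$, and their limit, the trivial subgroup; here $x=x_1$. Take $m=k=1$, $n=2$, $\lambda(x)=x^2$, $r_2=x$, $\sigma_1=(1\,2)$, $h_{11}=1$, $h_{12}=x$. Condition (a) reads $x\equiv x$ and $x^2\equiv x^2$ and always holds. Condition (b) says $x\notin\langle x^2\rangle N$, so $D_d$ consists of $\mathbb Z$ and the groups $\mathbb Z/l$ with $l$ even, and $S_d$ sends $\mathbb Z/2l$ to $\mathbb Z/l$ and $\mathbb Z$ to $\mathbb Z$. The set $D_d$ is compact but not open, since $\mathbb Z$ is the limit of the $\mathbb Z/l$ with $l$ odd. Without (b) the domain would be open but the map would not be injective: $\lambda^{-1}\langle x^3\rangle=\langle x^3\rangle=\lambda^{-1}\langle x^6\rangle$.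
\end{example}

By a \emph{compact partial homeomorphism} of a Hausdorff space $X$ we mean a homeomorphism between two compact, possibly empty, subsets of $X$. Its graph is compact. Inverses of such maps are of the same kind, and so are compositions $S'S$ in the sense of partial maps, because the domain of $S'S$ is the preimage under $S$ of the compact set $\operatorname{ran}S\cap\operatorname{dom}S'$.

\begin{proposition}\label{prop:data}
Each $S_d$ is a compact partial homeomorphism of $\mathcal G$, and $N\approx_C S_d(N)$ for $N\in D_d$. If $N\approx_C N'$, there are coset tables $d,d'$ with $N\in D_d$, $N'\in D_{d'}$ and $S_d(N)=S_{d'}(N')$. Consequently $\approx_C$ is the equivalence relation generated by the maps $S_d$, and it is the union of the graphs of the compact partial homeomorphisms $S_{d'}^{-1}S_d$.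
\end{proposition}

\begin{proof}
Condition (a) is clopen. Condition (b) says that $v^{-1}r_i^{-1}r_j\notin N$ for all $v\in\Lambda$ and $i\ne j$, so it is an intersection of clopen conditions. Thus $D_d$ is compact, and $S_d$ is continuous by \eqref{eq:cont}.

We claim that for each $v\in F_m$ there are an index $j_v$ and a word $h_v\in F_k$, depending only on $v$ and $d$, with
\begin{equation}\label{eq:rewrite}
v\equiv r_{j_v}\lambda(h_v)\pmod N\qquad\text{for all }N\in D_d .
\end{equation}
For $v=1$ take $j_v=1$, $h_v=1$. Condition (a) also gives $x_i^{-1}r_{\sigma_i(j)}\equiv r_j\lambda(h_{ij}^{-1})$, and since $\sigma_i$ is onto, the table rewrites $x_i^{\pm1}r_j$, for every $j$, in the form $r_{j'}\lambda(h')$. If $v=x_i^{\pm1}v'$ with $v'$ shorter, then $v\equiv x_i^{\pm1}r_{j_{v'}}\lambda(h_{v'})\equiv r_{j'}\lambda(h'h_{v'})$, and the claim follows by induction on the length.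

Let $N\in D_d$. By \eqref{eq:rewrite}, $F_m=\bigcup_jr_j\Lambda N$, so $\Lambda N/N$ has finite index in $F_m/N$ and $N\approx_C S_d(N)$. Next, $N$ is determined by $S_d(N)$. If $j_v\ne1$, then $v\in r_{j_v}\Lambda N$, and $r_{j_v}=r_1^{-1}r_{j_v}\notin\Lambda N$ by (b); so $v\notin\Lambda N$ and in particular $v\notin N$. If $j_v=1$, then $v\in N\iff\lambda(h_v)\in N\iff h_v\in S_d(N)$. Hence $S_d$ is a continuous injection of a compact space into a Hausdorff space, and therefore a homeomorphism onto a compact set.

Now let $G_0$ be a subgroup of finite index $n$ in $F_m/N$ and let $\pi:F_k\to G_0$ be a surjection. We find $d$ with $N\in D_d$ and $S_d(N)=\ker\pi$. Lift $\pi$ to $\lambda:F_k\to F_m$; then $\Lambda N/N=G_0$ and $\lambda^{-1}(N)=\ker\pi$. Choose words $r_1=1,r_2,\dots,r_n$ representing the left cosets of $G_0$, so that (b) holds. Left multiplication by $x_i$ permutes these cosets by some $\sigma_i$; then $r_{\sigma_i(j)}^{-1}x_ir_jN\in G_0$, so it equals $\pi(h_{ij})$ for some $h_{ij}$, and (a) holds.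

Finally let $N\approx_C N'$, witnessed by an isomorphism $\psi:G_0\to H_0$ of finite-index subgroups. A finite-index subgroup of a finitely generated group is finitely generated, so there is a surjection $\pi:F_k\to G_0$ for some $k\ge1$. Apply the previous paragraph to $\pi$ and to $\psi\pi$, which have the same kernel.
\end{proof}

\section{Embedding a partial action into a shift}\label{sec:shift}

Let $\Gamma$ be the free group on $t_1,t_2,\dots$, acting on $\Sigma=2^{\Gamma\times\mathbb N}$ by the shift
\[
(\delta z)(\gamma,j)=z(\delta^{-1}\gamma,j).
\]

\begin{proposition}\label{prop:shift}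
Let $X=\bigsqcup_mX_m$ be a nonempty countable disjoint union of compact metrizable zero-dimensional spaces, each clopen in $X$. Let $S_1,S_2,\dots$ be compact partial homeomorphisms of $X$, and let $E$ be the equivalence relation that they generate. Then there is a continuous injective map $\theta:X\to\Sigma$ with $x\,E\,y\iff\theta(x)\in\Gamma\theta(y)$.
\end{proposition}

The natural attempt is to let $\theta(x)$ be the labeled orbit of $x$: for each word $\gamma$ in the maps $S_k^{\pm1}$, record the image of $x$ under $\gamma$ if it is defined, and a symbol $*$ otherwise. This record is discontinuous at the boundary points of the domains. The repair is visible in the smallest case.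

\begin{example}\label{ex:ghost}
Let $X$ be the disjoint union of two convergent sequences $p_1,p_2,\dots\to p_\infty$ and $q_1,q_2,\dots\to q_\infty$, and let $S$ be the single map with domain $\{p_\infty\}$ and $S(p_\infty)=q_\infty$. The only nontrivial class is $\{p_\infty,q_\infty\}$. We look for a reduction to a shift over $\mathbb Z$. In the labeled orbit $(S^n(x))_{n\in\mathbb Z}$ the entry at $n=1$ is $*$ for $x=p_k$ and $q_\infty$ for $x=p_\infty$, so the labeled orbit is not continuous in $x$. Extending $S$ to a homeomorphism between open subsets of $X$ does not help: the extension would send $p_k$, for large $k$, to some $q_l$ with $l<\infty$ and create a false equivalence. Instead we enlarge the alphabet. Let $Y$ consist of $X$, an isolated point $*$, new points $p_k'$ converging to $q_\infty$, and new points $q_k'$ converging to $p_\infty$. Define $\theta:X\to Y^{\mathbb Z}$ as follows, with the entry at position $0$ underlined: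
\begin{align*}
\theta(p_k)&=(\dots,*,\underline{p_k},p_k',*,\dots), & \theta(p_\infty)&=(\dots,*,\underline{p_\infty},q_\infty,*,\dots),\\
\theta(q_k)&=(\dots,*,q_k',\underline{q_k},*,\dots), & \theta(q_\infty)&=(\dots,*,p_\infty,\underline{q_\infty},*,\dots).
\end{align*}
This map is continuous and injective, $\theta(p_\infty)$ and $\theta(q_\infty)$ differ by a shift, and no other two values do, since their sets of entries differ. The point $p_k'$ is a formal image of $p_k$ under $S$: it is close to the true image of the nearby point $p_\infty$, but it is not a point of $X$.
\end{example}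

In general we give every $x\in X$ a formal image $(\gamma,x)$ under every $\gamma\in\Gamma$, and identify two formal images when the partial maps force it. The quotient replaces the alphabet $Y$. In the example, with $t$ acting as $S$, the point $p_k'$ is the class of $(t,p_k)$, and $(t,p_\infty)$ is identified with $(1,q_\infty)$. The difficulty is that the quotient is taken over infinitely many interacting identifications, and we need enough continuous $\{0,1\}$-valued functions on it to tell its points apart. We shall use two facts on a compact metrizable zero-dimensional space: it has countably many clopen subsets, and any two disjoint closed subsets are separated by a clopen set.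

\begin{proof}[Proof of Proposition~\ref{prop:shift}]
\emph{The partial action.} For $\gamma\in\Gamma$ with reduced form $t_{k_1}^{e_1}\cdots t_{k_l}^{e_l}$, $e_s=\pm1$, let $T_\gamma=S_{k_1}^{e_1}\cdots S_{k_l}^{e_l}$ be the composition of partial maps, and let $T_1=\mathrm{id}_X$. Then $T_{\gamma^{-1}}=T_\gamma^{-1}$. The graph of $T_\gamma$ is closed in $X\times X$: it is compact for $\gamma\neq1$ and the diagonal for $\gamma=1$. Writing $T\subseteq T'$ when $T'$ extends $T$, we have
\begin{equation}\label{eq:partial}
T_\alpha T_\beta\subseteq T_{\alpha\beta}.
\end{equation}
Indeed, write $\alpha=\alpha'\kappa$ and $\beta=\kappa^{-1}\beta'$ as reduced products, where $\kappa$ is the part that cancels, so that $\alpha'\beta'$ is reduced. Then $T_\alpha T_\beta=T_{\alpha'}T_\kappa T_\kappa^{-1}T_{\beta'}\subseteq T_{\alpha'}T_{\beta'}=T_{\alpha\beta}$. It follows that $\{(x,y):y=T_\gamma(x)\text{ for some }\gamma\}$ is an equivalence relation. It contains the graphs of the $S_k$ and is contained in $E$, so it equals $E$.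

\emph{Formal images.} On $Z=\Gamma\times X$, with $\Gamma$ discrete, put
\[
(\gamma,x)\sim(\delta,y)\iff y=T_{\delta^{-1}\gamma}(x).
\]
This is the partial-action form of the equation $\gamma x=\delta y$. The relation is reflexive since $T_1=\mathrm{id}$, symmetric since $T_{\gamma^{-1}\delta}=T_{\delta^{-1}\gamma}^{-1}$, and transitive by \eqref{eq:partial}. Enumerate the compact open pieces $\{\gamma\}\times X_m$ of $Z$ as $Z_0,Z_1,\dots$, and put $Z_{<i}=Z_0\cup\dots\cup Z_{i-1}$, with $Z_{<0}=\emptyset$. Two properties drive the rest of the proof:
\begin{itemize}
\item[(1)] ${\sim}\cap(Z_i\times Z_j)$ is compact for all $i,j$, being a copy of the intersection of a closed graph with some $X_m\times X_{m'}$;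
\item[(2)] on each $Z_i$ the relation $\sim$ is equality, since $(\gamma,x)\sim(\gamma,y)$ means $y=T_1(x)$.
\end{itemize}
Let $Y_i$ be the set of $\zeta\in Z_i$ that are equivalent to a point of $Z_{<i}$. By (1) it is a finite union of projections of compact sets, hence compact. A function on a subset of $Z$ is \emph{invariant} if it takes equal values at $\sim$-equivalent points.

\emph{Extension.} Every continuous invariant $f:Z_{<i}\to\{0,1\}$ extends to a continuous invariant function on $Z$. It suffices to extend $f$ to $Z_{<i+1}$: iterating then gives an invariant function on $Z$ that is continuous on each open piece. On $Y_i$ the values are forced. For $e\in\{0,1\}$ let $Y_i^e$ be the set of $\zeta\in Z_i$ equivalent to some $\zeta'\in Z_{<i}$ with $f(\zeta')=e$. It is the projection of the compact set $\{(\zeta',\zeta)\in Z_{<i}\times Z_i:\zeta'\sim\zeta,\ f(\zeta')=e\}$, so it is compact. The sets $Y_i^0$ and $Y_i^1$ are disjoint because $f$ is invariant and $\sim$ is transitive. Choose a clopen $V\subseteq Z_i$ that contains $Y_i^1$ and misses $Y_i^0$, and let $f$ be the indicator function $1_V$ on $Z_i$. The extension is continuous. It is invariant on pairs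 in $Z_{<i}\times Z_i$ by the choice of $V$, and on pairs in $Z_i\times Z_i$ by (2).

\emph{A separating family.} For each $i$ and each clopen $V\subseteq Z_i$ with $V\cap Y_i=\emptyset$, the function equal to $0$ on $Z_{<i}$ and to $1_V$ on $Z_i$ is continuous on $Z_{<i+1}$. It is invariant by (2) and because it vanishes on $Y_i$. Let $f_{i,V}$ be a continuous invariant extension to $Z$. There are countably many pairs $(i,V)$; list the functions $f_{i,V}$, with repetitions if necessary, as $(f_j)_{j\in\mathbb N}$. We claim that they separate $\sim$-classes. Given two distinct classes, let $i\le i'$ be the least indices of pieces that they meet, at points $\zeta\in Z_i$ and $\zeta'\in Z_{i'}$. By minimality $\zeta'\notin Y_{i'}$. If $i<i'$, choose a clopen $V$ with $\zeta'\in V\subseteq Z_{i'}\setminus Y_{i'}$; since $\zeta\in Z_{<i'}$, we get $f_{i',V}(\zeta)=0$ and $f_{i',V}(\zeta')=1$. If $i=i'$, then $\zeta\ne\zeta'$; choose a clopen $V$ with $\zeta'\in V\subseteq Z_{i}\setminus(Y_i\cup\{\zeta\})$, and again $f_{i,V}(\zeta)=0$ and $f_{i,V}(\zeta')=1$.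

\emph{The map $\theta$.} Put $\theta(x)(\gamma,j)=f_j(\gamma^{-1},x)$. Each coordinate is continuous in $x$, so $\theta$ is continuous. We show that
\begin{equation}\label{eq:theta}
\theta(x)=\delta\theta(y)\iff x=T_\delta(y).
\end{equation}
Note that $(\delta\theta(y))(\gamma,j)=\theta(y)(\delta^{-1}\gamma,j)=f_j(\gamma^{-1}\delta,y)$. If $x=T_\delta(y)$, then $(\gamma^{-1}\delta,y)\sim(\gamma^{-1},x)$ for every $\gamma$, because $\gamma\cdot\gamma^{-1}\delta=\delta$; so $\theta(x)=\delta\theta(y)$ by invariance. Conversely, if $\theta(x)=\delta\theta(y)$, the coordinates with $\gamma=1$ give $f_j(1,x)=f_j(\delta,y)$ for all $j$. Hence $(\delta,y)\sim(1,x)$, which means $x=T_\delta(y)$. By \eqref{eq:theta}, $\theta$ is a reduction of $E$ to the orbit relation, and the case $\delta=1$ shows that $\theta$ is injective.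
\end{proof}

\begin{remark}
Compactness of the domains enters through (1). It cannot be dropped: the relation of Example~\ref{ex:Fsigma} is generated by the homeomorphism $(s,0)\mapsto(s,1)$ between two copies of the non-closed set $A$, and it has no continuous reduction to the orbit relation of $\Sigma$, which is $F_\sigma$. Injectivity of the $S_k$ gives $T_\kappa^{\pm1}T_\kappa^{\mp1}\subseteq\mathrm{id}$, on which \eqref{eq:partial} rests. Freeness of $\Gamma$ makes $T_\gamma$ well defined with $T_1=\mathrm{id}$, which is property (2).
\end{remark}

\section{From the shift to subgroups of a free group of rank two}\label{sec:schreier}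

The group $\Gamma$ is infinitely generated and the alphabet $2^{\mathbb N}$ is infinite, while the target consists of finitely generated groups. We compress a point $z\in\Sigma$ into an action of the free group $P$ on two generators $a,b$. Over each $\gamma\in\Gamma$ we place a line, an orbit of $\langle a\rangle$. The positive half of the line carries the edges of the Cayley graph of $\Gamma$ at $\gamma$, and the negative half carries the bits $z(\gamma,j)$. Formally, $P$ acts on $\Omega_z=\Gamma\times\mathbb Z$ by
\begin{itemize}
\item $a(\gamma,n)=(\gamma,n+1)$;
\item $b(\gamma,n)=(\gamma t_n,n)$ for $n\ge1$, and $b(\gamma,0)=(\gamma,0)$;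
\item for $j\ge0$, $b$ swaps $(\gamma,-2j-1)$ and $(\gamma,-2j-2)$ if $z(\gamma,j)=1$, and fixes both if $z(\gamma,j)=0$.
\end{itemize}
See Figure~\ref{fig:omega}. The action is transitive, because $a^{-n}b^{\pm1}a^n(\gamma,0)=(\gamma t_n^{\pm1},0)$ for $n\ge1$ and the $t_n$ generate $\Gamma$. Let $o=(1,0)$ and let $C_z\le P$ be the stabilizer of $o$ in $\Omega_z$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.45cm,y=1cm,>=stealth]
\foreach \n in {-4,...,3} {
  \fill (\n,0) circle[radius=1.7pt];
  \node at (\n+0.2,-0.28) {\footnotesize $\n$};
}
\foreach \n in {-4,...,2} \draw[->] (\n+0.08,0) -- (\n+0.92,0);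
\draw[dotted] (-4.5,0) -- (-4.08,0);
\draw[dotted] (3.08,0) -- (3.5,0);
\foreach \n in {1,2,3} {
  \draw[->,dashed] (\n,0.1) -- (\n,1) node[above] {\footnotesize $(\gamma t_{\n},\n)$};
  \draw[<-,dashed] (\n,-0.1) -- (\n,-1) node[below] {\footnotesize $(\gamma t_{\n}^{-1},\n)$};
}
\foreach \n in {-4,-3,0} \draw[dashed] (\n,0.3) circle[radius=0.24cm];
\draw[<->,dashed] (-1.04,0.12) to[bend right=60] (-1.96,0.12);
\node at (-1.5,0.95) {\footnotesize $z(\gamma,0)=1$};
\node at (-3.5,0.95) {\footnotesize $z(\gamma,1)=0$};
\end{tikzpicture}
\caption{The line $\{\gamma\}\times\mathbb Z$ in the $P$-set $\Omega_z$, with the point $(\gamma,n)$ labeled $n$. Solid arrows show the generator $a$, dashed arrows and loops the generator $b$. At $n\ge1$, $b$ leaves the line and multiplies $\gamma$ by $t_n$; at $n<0$ it swaps or fixes consecutive pairs according to the bits $z(\gamma,j)$.}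
\label{fig:omega}
\end{figure}

\begin{lemma}\label{lem:omega}
\begin{itemize}
\item[(a)] For each $p\in P$ the set $\{z\in\Sigma:p\in C_z\}$ is clopen.
\item[(b)] $C_z$ and $C_w$ are conjugate in $P$ if and only if $w\in\Gamma z$.
\item[(c)] If $C_z=C_w$, then $z=w$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The image of a given point of $\Gamma\times\mathbb Z$ under a letter $a^{\pm1}$ or $b^{\pm1}$ depends on at most one coordinate of $z$. By induction on the length of $p$, the map sending $z$ to the point $po\in\Gamma\times\mathbb Z$ is locally constant.

(b), (c) Two transitive $P$-sets are isomorphic if and only if their point stabilizers are conjugate, and if $C_z=C_w$ then $po\mapsto po$ is an isomorphism $\Omega_z\to\Omega_w$ fixing $o$. The map $(\gamma,n)\mapsto(\delta\gamma,n)$ is an isomorphism $\Omega_z\to\Omega_{\delta z}$: left multiplication by $\delta$ commutes with right multiplication by $t_n$, and $(\delta z)(\delta\gamma,j)=z(\gamma,j)$. So it suffices to show that every isomorphism $\pi:\Omega_z\to\Omega_w$ has the form $\pi(\gamma,n)=(\delta\gamma,n)$ for some $\delta\in\Gamma$ with $w=\delta z$; if $\pi(o)=o$, then $\delta=1$.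

Since $\pi$ commutes with $a$, it has the form $\pi(\gamma,n)=(f(\gamma),n+d(\gamma))$. In both sets, $b(\gamma,n)$ lies outside the $\langle a\rangle$-orbit of $(\gamma,n)$ if and only if $n\ge1$. Hence $n\ge1\iff n+d(\gamma)\ge1$ for all $n$, and $d(\gamma)=0$. Commutation with $b$ at $(\gamma,n)$, $n\ge1$, gives $f(\gamma t_n)=f(\gamma)t_n$ for all $\gamma$; replacing $\gamma$ by $\gamma t_n^{-1}$ gives $f(\gamma t_n^{-1})=f(\gamma)t_n^{-1}$. Therefore $f(\gamma)=\delta\gamma$ with $\delta=f(1)$. Finally, $z(\gamma,j)=1$ if and only if $b$ moves $(\gamma,-2j-1)$ in $\Omega_z$, if and only if $b$ moves $(\delta\gamma,-2j-1)$ in $\Omega_w$, if and only if $w(\delta\gamma,j)=1$. So $w=\delta z$.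
\end{proof}

\section{Wreath products and the proof of Theorem~\ref{thm:A}}\label{sec:wreath}

It remains to turn the conjugacy class of a subgroup into the isomorphism type of a group. A permutational wreath product over $Q$ contains one copy of a finite simple group for each point of a $Q$-set, and the set of these copies, with the conjugation action on it, can be read off from the abstract group.

Let $A_i=\mathrm{Alt}(i+4)$ for $i\geq1$. These are pairwise nonisomorphic nonabelian finite simple groups, each generated by two elements; fix a generating pair of each. Let $Q$ be a group with a generating tuple of length $l$, and let $L=(L_1,\dots,L_r)$ be a tuple of subgroups of $Q$. Define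
\[
W_Q(L)=B(L)\rtimes Q,\qquad B(L)=\bigoplus_{i=1}^r\ \bigoplus_{\omega\in Q/L_i}A_i^{(\omega)},\qquad q\,c^{(\omega)}q^{-1}=c^{(q\omega)},
\]
where $A_i^{(\omega)}=\{c^{(\omega)}:c\in A_i\}$ is a copy of $A_i$, called a \emph{factor}, and $\bigoplus$ denotes the restricted direct product. Let $o_i\in Q/L_i$ be the trivial coset. Since $Q$ is transitive on each $Q/L_i$, the group $W_Q(L)$ is generated by the generators of $Q$ and the generating pairs of the $A_i^{(o_i)}$. With this marking it is a point of $\mathcal G_{l+2r}$.

\begin{lemma}\label{lem:wreath}
\begin{itemize}
\item[(a)] Let $L(z)$ be a tuple of $r$ subgroups of $Q$ for each $z$ in a topological space, with $\{z:q\in L_i(z)\}$ clopen for all $q\in Q$ and $i\le r$. Then $z\mapsto W_Q(L(z))\in\mathcal G_{l+2r}$ is continuous.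
\item[(b)] The marked group $W_Q(L)$ determines $L$.
\item[(c)] Suppose that every nontrivial normal subgroup of $Q$ contains an element of infinite order. Then $W_Q(L)\cong W_Q(L')$ if and only if there is $\alpha\in\mathrm{Aut}(Q)$ such that $\alpha(L_i)$ is conjugate to $L_i'$ for each $i\le r$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v$ be a word in the generators. Moving the letters from $Q$ to the right, we obtain
\[
v=c_1^{(q_1o_{i_1})}\cdots c_n^{(q_no_{i_n})}\cdot q ,
\]
where $c_s\in A_{i_s}$ is the $s$-th letter not from $Q$, $q_s$ is the product of the letters from $Q$ to its left, and $q$ is the product of all letters from $Q$. These data depend only on $v$. The word is trivial in $W_Q(L)$ if and only if $q=1$ and, for each $i$ and each $\omega\in Q/L_i$, the ordered product of the $c_s$ with $i_s=i$ and $q_so_i=\omega$ is trivial. This depends only on which of the finitely many conditions $q_s^{-1}q_{s'}\in L_{i_s}$, for $i_s=i_{s'}$, hold. So $\{z:v=1\text{ in }W_Q(L(z))\}$ is a finite Boolean combination of clopen sets, and \eqref{eq:cont} applies.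

(b) Let $c,c'$ be the two generators of $A_i$; they do not commute. For $q\in Q$, the element $qc^{(o_i)}q^{-1}=c^{(qo_i)}$ commutes with $c'^{(o_i)}$ if and only if $qo_i\ne o_i$, that is, $q\notin L_i$. So membership of $q$ in $L_i$ is decided by whether one word, depending only on $q$ and $i$, is trivial.

(c) Suppose $\alpha(L_i)=g_iL_i'g_i^{-1}$. Put $\pi_i(qL_i)=\alpha(q)g_iL_i'$. This is a well-defined bijection $Q/L_i\to Q/L_i'$, because $q^{-1}q'\in L_i\iff g_i^{-1}\alpha(q^{-1}q')g_i\in L_i'$, and $\pi_i(q\omega)=\alpha(q)\pi_i(\omega)$. Hence $c^{(\omega)}\mapsto c^{(\pi_i(\omega))}$, $q\mapsto\alpha(q)$ defines an isomorphism $W_Q(L)\to W_Q(L')$.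

Conversely, let $\psi:W_Q(L)\to W_Q(L')$ be an isomorphism, and write $B=B(L)$, $B'=B(L')$. Every element of $B$ has finite order. If $M$ is a normal subgroup of $W_Q(L)$ all of whose elements have finite order, its image in $Q$ has the same property, so it is trivial by hypothesis, and $M\le B$. Thus $B$ is the largest normal torsion subgroup, and so is $B'$ in $W_Q(L')$. Hence $\psi(B)=B'$, and $\psi$ induces $\alpha\in\mathrm{Aut}(Q)$, characterized by $\psi(q)\in B'\alpha(q)$.

The minimal normal subgroups of $B$ are exactly the factors. Indeed, let $1\ne M\trianglelefteq B$ and let $g\in M$ have nontrivial component $g_\omega$ in $A_i^{(\omega)}$. Since $A_i$ has trivial center, some $c\in A_i^{(\omega)}$ does not commute with $g_\omega$, and $[g,c]=[g_\omega,c]$ is a nontrivial element of $M\cap A_i^{(\omega)}$. By simplicity $M\supseteq A_i^{(\omega)}$. So every nontrivial normal subgroup of $B$ contains a factor, and each factor, being normal and simple, is minimal. Therefore $\psi$ maps factors to factors, and since the $A_i$ are pairwise nonisomorphic, there are bijections $\pi_i:Q/L_i\to Q/L_i'$ with $\psi(A_i^{(\omega)})=A_i^{(\pi_i(\omega))}$. Write $\psi(q)=\beta\alpha(q)$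 with $\beta\in B'$. Factors are normal in $B'$, so
\[
A_i^{(\pi_i(q\omega))}=\psi\bigl(qA_i^{(\omega)}q^{-1}\bigr)=\beta\,A_i^{(\alpha(q)\pi_i(\omega))}\beta^{-1}=A_i^{(\alpha(q)\pi_i(\omega))}.
\]
Thus $\pi_i(q\omega)=\alpha(q)\pi_i(\omega)$. It follows that $q$ fixes $o_i$ if and only if $\alpha(q)$ fixes $\pi_i(o_i)$; so $\alpha(L_i)$ is the stabilizer of $\pi_i(o_i)$, a conjugate of $L_i'$.
\end{proof}

Applied to $Q=P$ and the single subgroup $C_z$, the lemma recovers the conjugacy class of $C_z$ only up to automorphisms of $P$, and this loses information. Let $\alpha(a)=a$, $\alpha(b)=b^{-1}$, let $\iota$ be the automorphism of $\Gamma$ that inverts every $t_n$, and let $z'(\gamma,j)=z(\iota(\gamma),j)$. The map $(\gamma,n)\mapsto(\iota(\gamma),n)$ carries the action of $b$ on $\Omega_{z'}$ to the action of $b^{-1}$ on $\Omega_z$, commutes with $a$ and fixes $o$, so $\alpha(C_{z'})=C_z$. If $z$ has support $\{(1,0),(t_1,1)\}$, then $z'$ has support $\{(1,0),(t_1^{-1},1)\}$, and $z'\notin\Gamma z$. We therefore add further subgroups whose conjugacy classes are preserved by inner automorphisms only. The subgroups $\langle a\rangle$ and $\langle b\rangle$ will leave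 the automorphisms $a\mapsto a^{\pm1}$, $b\mapsto b^{\pm1}$. A third subgroup $\langle ab\rangle$ would not be enough, since inverting both generators sends $ab$ to $a^{-1}b^{-1}$, a conjugate of $(ab)^{-1}$. We need a positive word that is not a cyclic permutation of its reversal.

\begin{lemma}\label{lem:rigid}
Let $u=aba^2b^2$, and let $\alpha\in\mathrm{Aut}(P)$ map each of $\langle a\rangle$, $\langle b\rangle$, $\langle u\rangle$ to a conjugate of itself. Then $\alpha$ is inner.
\end{lemma}

\begin{proof}
We may compose $\alpha$ with inner automorphisms. An infinite cyclic group has two generators, so we may assume that $\alpha(a)=a^{\varepsilon}$ and $\alpha(b)=hb^{\eta}h^{-1}$ with $\varepsilon,\eta\in\{\pm1\}$ and $h\in P$. Replacing $h$ by $hb^n$ does not change $\alpha$, and replacing $h$ by $a^nh$ amounts to composing with conjugation by $a^n$. So we may take $h$ of minimal length in $\langle a\rangle h\langle b\rangle$. Then either $h=1$, or the reduced word $h$ begins with $b^{\pm1}$ and ends with $a^{\pm1}$.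

Suppose $h\neq1$. Every element of $\alpha(P)=\langle a,hbh^{-1}\rangle$ is a power of $a$ or a product
\[
a^{m_0}\cdot hb^{n_1}h^{-1}\cdot a^{m_1}\cdot hb^{n_2}h^{-1}\cdots hb^{n_l}h^{-1}\cdot a^{m_l}
\]
with $l\ge1$, all $n_s\ne0$, and $m_1,\dots,m_{l-1}\ne0$. Each $b^{n_s}$ is flanked by letters $a^{\pm1}$, and each nontrivial $a^{m_s}$ has only letters $b^{\pm1}$ as neighbors. So the product is reduced as written and has length at least $3$. Hence $b\notin\alpha(P)$, which contradicts surjectivity.

So $h=1$, and $\alpha(u)=a^\varepsilon b^\eta a^{2\varepsilon}b^{2\eta}$ is conjugate to $u$ or $u^{-1}$. In a free group, two cyclically reduced words (reduced, with first and last letters not mutually inverse) are conjugate if and only if they are cyclic permutations of each other. All three words are cyclically reduced. Since $u$ has only positive and $u^{-1}$ only negative letters, $\varepsilon=\eta$. If $\varepsilon=\eta=-1$, then $a^{-1}b^{-1}a^{-2}b^{-2}$ is a cyclic permutation of $u^{-1}=b^{-2}a^{-2}b^{-1}a^{-1}$. Read cyclically, each word contains $a^{-1}a^{-1}$ exactly once; it is followed by $b^{-1}b^{-1}$ in the first word and by $b^{-1}a^{-1}$ in the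 second. This is a contradiction, so $\varepsilon=\eta=1$ and $\alpha$ is the identity.
\end{proof}

For $z\in\Sigma$ put $G_z=W_P(\langle a\rangle,\langle b\rangle,\langle u\rangle,C_z)$, where $P$ is marked by $(a,b)$. This is a point of $\mathcal G_{2+2\cdot4}=\mathcal G_{10}$.

\begin{proposition}\label{prop:Gz}
The map $z\mapsto G_z$, $\Sigma\to\mathcal G_{10}$, is continuous and injective, and $G_z\cong G_w\iff w\in\Gamma z$.
\end{proposition}

\begin{proof}
Continuity follows from Lemmas~\ref{lem:omega}(a) and~\ref{lem:wreath}(a), injectivity from Lemmas~\ref{lem:wreath}(b) and~\ref{lem:omega}(c). The group $P$ is torsion-free, so Lemma~\ref{lem:wreath}(c) applies. If $w\in\Gamma z$, then $C_z$ and $C_w$ are conjugate by Lemma~\ref{lem:omega}(b), and $\alpha=\mathrm{id}$ gives $G_z\cong G_w$. If $G_z\cong G_w$, there is $\alpha\in\mathrm{Aut}(P)$ that maps $\langle a\rangle,\langle b\rangle,\langle u\rangle$ to conjugates of themselves and $C_z$ to a conjugate of $C_w$. By Lemma~\ref{lem:rigid}, $\alpha$ is inner, so $C_z$ is conjugate to $C_w$, and $w\in\Gamma z$.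
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
List the maps $S_d$ of Proposition~\ref{prop:data} as a sequence. They are compact partial homeomorphisms of $\mathcal G=\bigsqcup_m\mathcal G_m$ and generate $\approx_C$. Proposition~\ref{prop:shift} gives a continuous injective $\theta:\mathcal G\to\Sigma$ with $G\approx_CH\iff\theta(G)\in\Gamma\theta(H)$. Put $\varphi(G)=G_{\theta(G)}$. By Proposition~\ref{prop:Gz}, $\varphi:\mathcal G\to\mathcal G_{10}$ is continuous and injective, and $\varphi(G)\cong\varphi(H)\iff\theta(G)\in\Gamma\theta(H)\iff G\approx_CH$.
\end{proof}

\section{Groups without finite-index subgroups}\label{sec:higman}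

To reduce the shift to $\approx_C$, we arrange that commensurability and isomorphism coincide on the image. The groups $G_z$ map onto $P$ and so have many subgroups of finite index. We replace $P$ by an overgroup $H$ without nontrivial finite quotients. The price is that Lemma~\ref{lem:wreath}(c) now produces an automorphism of $H$ and conjugacy in $H$, and both must be brought back to $P$.

\begin{proposition}\label{prop:hat}
There is a continuous injective map $z\mapsto\hat G_z$, $\Sigma\to\mathcal G_{18}$, such that
\[
w\in\Gamma z\iff\hat G_z\cong\hat G_w\iff\hat G_z\approx_C\hat G_w .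
\]
\end{proposition}

Let $K$ be Higman's group
\[
K=\langle k_0,k_1,k_2,k_3\mid k_i^{-1}k_{i+1}k_i=k_{i+1}^2\ \ (i\in\mathbb Z/4)\rangle .
\]
Its generators have infinite order, and it has no nontrivial finite quotient \cite{higman}. Let $K'$ be a second copy of $K$, let $H=K*K'$, and fix $a\in K$ and $b\in K'$ of infinite order.

We recall the basic facts on free products. Every $g\in H$ has a unique \emph{normal form} $g=g_1\cdots g_l$, where the \emph{syllables} $g_s$ are nontrivial elements of $K$ or $K'$ and consecutive syllables lie in different factors; $|g|=l$ is the \emph{syllable length}, and $|gg'|\le|g|+|g'|$. In this section $g$ is called \emph{cyclically reduced} if $|g|\le1$ or $g_1$ and $g_l$ lie in different factors. If $g$ is not cyclically reduced, conjugating by its last syllable shortens it; so every element is conjugate to a cyclically reduced one. If $g$ is cyclically reduced and $|g|\ge2$, then $|g^n|=n|g|$ for $n\ge 0$, and the syllables of $g^n$ are those of $g$; if instead $g$ is conjugate into a factor, its powers have bounded length. By uniqueness of normal forms, the subgroup generated by $a$ and $b$ is free on $a,b$, and we identify it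 with $P$. It consists of the elements all of whose syllables lie in $\langle a\rangle\cup\langle b\rangle$, and every element of $P$ is conjugate \emph{in $P$} to a cyclically reduced element of $P$, since the shortening conjugations use syllables of elements of $P$.

\begin{lemma}\label{lem:F1}
Every nontrivial normal subgroup $M$ of $H$ contains an element of infinite order.
\end{lemma}

\begin{proof}
$M$ contains a cyclically reduced $g\ne1$. If $|g|\ge2$, then $g$ has infinite order. If $|g|=1$, let $g'\neq1$ lie in the other factor. Then $gg'g^{-1}g'^{-1}\in M$ is cyclically reduced of length $4$, so it has infinite order.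
\end{proof}

\begin{lemma}\label{lem:F2}
Let $p\in P$ be cyclically reduced with $|p|\ge2$, and let $g\in H$ satisfy $g^{-1}pg\in P$. Then $g\in P$.
\end{lemma}

The hypothesis on $p$ is needed: if $a=k_1$, then $k_0$ conjugates $a$ to $a^2\in P$, and $k_0\notin P$ because $a$ and $a^2$ have different images in the abelianization of $P$.

\begin{proof}
Replacing $g$ by $gp_0$ for a suitable $p_0\in P$, we may assume that $p'=g^{-1}pg$ is cyclically reduced. The powers of $p$ have unbounded length, so $p'$ does not lie in a factor, and $|p'|\ge2$. Let $m=|g|$, $n=2m$, and
\[
h=p^ng=gp'^{\,n}.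
\]
Multiplying a normal form on the right by one syllable can change or delete only its last syllable. By induction, multiplying on the right by $g$ leaves all but at most the last $m$ syllables in place; symmetrically, multiplying on the left by $g$ leaves all but at most the first $m$ in place. So the first $n|p|-m$ syllables of $h$ are syllables of $p$, and the last $n|p'|-m$ syllables of $h$ are syllables of $p'$. Since $n|p'|\ge4m$, we have
\[
(n|p|-m)+(n|p'|-m)\ \ge\ n|p|+m\ \ge\ |h|,
\]
so these two ranges cover all syllables of $h$. Hence every syllable of $h$ lies in $\langle a\rangle\cup\langle b\rangle$, so $h\in P$ and $g=p^{-n}h\in P$.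
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:hat}]
Mark $H$ by the eight generators of $K$ and $K'$, and put
\[
\hat G_z=W_H(\langle a\rangle,\langle b\rangle,\langle u\rangle,C_z,P)\in\mathcal G_{8+2\cdot5}.
\]
The fifth subgroup is added so that isomorphisms respect $P$. For $h\in H$ the set $\{z:h\in C_z\}$ is empty if $h\notin P$, and clopen if $h\in P$ by Lemma~\ref{lem:omega}(a). So $z\mapsto\hat G_z$ is continuous by Lemma~\ref{lem:wreath}(a), and injective by Lemmas~\ref{lem:wreath}(b) and~\ref{lem:omega}(c).

\emph{$\hat G_z$ has no proper subgroup of finite index.} Such a subgroup would contain a proper normal subgroup of finite index, so it suffices to show that every homomorphism $\rho$ from $\hat G_z$ to a finite group is trivial. It is trivial on $K$ and $K'$, hence on $H$. In particular $H$ has no nontrivial finite quotient, so $H\ne P$; pick $h\in H\setminus P$. All five subgroups lie in $P$, so $ho_i\neq o_i$ for each $i$. For $c,c'\in A_i$, the element $\rho(c^{(o_i)})=\rho(hc^{(o_i)}h^{-1})=\rho(c^{(ho_i)})$ commutes with $\rho(c'^{(o_i)})$. So $\rho(A_i^{(o_i)})$ is an abelian quotient of a nonabelian simple group, hence trivial. Thus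 $\rho$ kills all generators. It follows that $\hat G_z\approx_C\hat G_w\iff\hat G_z\cong\hat G_w$.

\emph{If $w\in\Gamma z$, then $\hat G_z\cong\hat G_w$.} Lemma~\ref{lem:wreath}(c) applies by Lemma~\ref{lem:F1}. The subgroups $C_z$ and $C_w$ are conjugate in $P$, hence in $H$; take $\alpha=\mathrm{id}$.

\emph{If $\hat G_z\cong\hat G_w$, then $w\in\Gamma z$.} Lemma~\ref{lem:wreath}(c) gives $\alpha\in\mathrm{Aut}(H)$ that maps each of $\langle a\rangle,\langle b\rangle,\langle u\rangle,P$ to an $H$-conjugate of itself and $C_z$ to an $H$-conjugate of $C_w$. These properties survive composition with inner automorphisms of $H$, so we may assume that $\alpha(P)=P$. To apply Lemma~\ref{lem:rigid} to $\alpha|_P$ we need conjugacy in $P$.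

Consider $\alpha(a)=ga^{\pm1}g^{-1}\in P$, with $g\in H$. Write $\alpha(a)=prp^{-1}$ with $p,r\in P$ and $r$ cyclically reduced. As $r$ is conjugate in $H$ to $a^{\pm1}$, its powers have bounded length, so $|r|\le1$ and $r\in\langle a\rangle\cup\langle b\rangle$. The retraction $H\to K$ that kills $K'$ sends $\alpha(a)$ to a conjugate of $a^{\pm1}\ne1$, so $r\notin\langle b\rangle$, and $r=a^j$ for some $j\neq0$. Conjugacy in $H$ does not by itself determine $|j|$, as the remark after Lemma~\ref{lem:F2} shows. But $\alpha|_P$ induces an automorphism of the abelianization $\mathbb Z^2$ of $P$, which sends the image $(1,0)$ of $a$ to $(j,0)$. An automorphism of $\mathbb Z^2$ sends a basis vector to a vector that is not a proper multiple, so $j=\pm1$, and $\alpha(\langle a\rangle)=p\langle a\rangle p^{-1}$. The same argument, with the roles of $K$ and $K'$ exchanged, shows that $\alpha(\langle b\rangle)$ is $P$-conjugate to $\langle b\rangle$. Next, $\alpha(\langle u\rangle)=g\langle u\rangle g^{-1}\le P$ for some $g\in H$. Since $u=aba^2b^2$ is cyclically reduced of length $4$ and $gug^{-1}\in P$, Lemma~\ref{lem:F2} gives $g^{-1}\in P$.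

By Lemma~\ref{lem:rigid}, $\alpha|_P$ is conjugation by an element of $P$, and after one more composition $\alpha|_P=\mathrm{id}$. Then $C_z=\alpha(C_z)=gC_wg^{-1}$ for some $g\in H$. The element $p=bab^2a^{-1}$ lies in $C_z$ for every $z$: $a^{-1}$ moves $o=(1,0)$ to $(1,-1)$, which $b^2$ fixes whether $b$ swaps it with $(1,-2)$ or fixes it, then $a$ moves it back to $o$, and $b$ fixes $o$. This $p$ is cyclically reduced of length $4$, and $g^{-1}pg\in C_w\le P$, so $g\in P$ by Lemma~\ref{lem:F2}. Thus $C_z$ and $C_w$ are conjugate in $P$, and $w\in\Gamma z$ by Lemma~\ref{lem:omega}(b).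
\end{proof}

\section{The relations that reduce injectively and continuously}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $\mathcal G$ satisfies the hypotheses on $X$. Both $\cong$ and $\approx_C$ satisfy (iii) on $\mathcal G$: by Lemma~\ref{lem:marking} and Proposition~\ref{prop:data}, each is a countable union of graphs of compact partial homeomorphisms.

(i)$\Rightarrow$(iii) and (ii)$\Rightarrow$(iii). Let $\varphi:X\to\mathcal G$ be an injective continuous reduction of $E$ to $E'\in\{\cong,\approx_C\}$, and write $E'=\bigcup_nR_n$ as in (iii). Then $E=\bigcup_n(\varphi\times\varphi)^{-1}(R_n)$. Each preimage is closed by continuity. If $(x,y)$ and $(x',y')$ lie in the same preimage, then $x=x'\iff\varphi(x)=\varphi(x')\iff\varphi(y)=\varphi(y')\iff y=y'$, where the outer equivalences use that $\varphi$ is injective.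

(iii)$\Rightarrow$(i) and (iii)$\Rightarrow$(ii). Every point of $X$ has a compact neighborhood, which contains a clopen neighborhood, and the latter is compact. By second countability, countably many compact open sets $V_1,V_2,\dots$ cover $X$, and the sets $X_m=V_m\setminus(V_1\cup\dots\cup V_{m-1})$ partition $X$ into compact open, metrizable, zero-dimensional pieces. Write $E=\bigcup_nR_n$ as in (iii). Each set $R=R_n\cap(X_m\times X_{m'})$ is compact, and both coordinate projections are continuous and injective on $R$, hence homeomorphisms onto compact sets. So $R$ is the graph of a compact partial homeomorphism. List these maps as $S_1,S_2,\dots$, with repetitions if necessary. The union of their graphs is the equivalence relation $E$, so they generate $E$. Let $\theta:X\to\Sigma$ be given by Proposition~\ref{prop:shift}. Then $x\mapsto G_{\theta(x)}$ is an injective continuous reduction of $E$ to $\cong$ by Proposition~\ref{prop:Gz}, and $x\mapsto\hat G_{\theta(x)}$ is an injective continuous reduction of $E$ to $\approx_C$ by Proposition~\ref{prop:hat}.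

The last assertion follows by applying (iii)$\Rightarrow$(i) to $\approx_C$ and (iii)$\Rightarrow$(ii) to $\cong$.
\end{proof}

\begin{remark}
For compact spaces the theorem also describes reductions that need not be injective. Let $E$ be an equivalence relation on a nonempty compact metrizable zero-dimensional space $X$. Then $E$ has a continuous reduction to $\cong$ if and only if there are a compact metrizable zero-dimensional space $X'$, an equivalence relation $E'$ on $X'$ satisfying (iii), and a continuous surjection $\pi:X\to X'$ with $x\,E\,y\iff\pi(x)\,E'\,\pi(y)$. Given a continuous reduction $\varphi$, take $\pi=\varphi$, $X'=\varphi(X)\subseteq\mathcal G$, and for $E'$ the restriction of $\cong$, which satisfies (iii) because the inclusion $X'\to\mathcal G$ is an injective continuous reduction. Conversely, compose $\pi$ with the reduction of $E'$ to $\cong$ given by Theorem~\ref{thm:B}.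
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{A Descriptive View of Geometric Group Theory},
\texttt{https://e.math.cornell.edu/\allowbreak sites/\allowbreak topology/\allowbreak 2011/\allowbreak talks/\allowbreak thomas\_workshop.pdf}.

\bibitem{higman}
G.~Higman, \emph{A finitely generated infinite simple group}, J. London Math. Soc. \textbf{26} (1951).

\end{thebibliography}
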